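\title{The Marcinkiewicz--Zygmund strong law for pairwise independent random vectors}

\begin{abstract}
Let $1<p<2$. We show that the Marcinkiewicz--Zygmund strong law $n^{-1/p}\sum_{i\le n}X_i\to0$ can fail for pairwise independent, identically distributed, centered random vectors in a Banach space of Rademacher type $p$. In $\ell_q$ with $q>p/(p-1)$, a space of type $2$, there is such a sequence of symmetric vectors of constant norm whose normalized sums tend to infinity almost surely. A pairwise version of type, with exponent $s>p$, does imply the law. The space $L_r$ has pairwise type $\min(r,r/(r-1))$, and in an infinite-dimensional separable $L_r$ the law holds exactly when $p\le r<p/(p-1)$.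
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal X$ be a real separable Banach space, let $1<p<2$, and let $X_1,X_2,\dots$ be identically distributed $\mathcal X$-valued random variables with $\mathbb E\|X_1\|^p<\infty$ and $\mathbb EX_1=0$. Put $S_n=X_1+\dots+X_n$. The \emph{Marcinkiewicz--Zygmund strong law of large numbers} is the conclusion
\begin{equation}\label{eq:MZ}
n^{-1/p}S_n\to0\quad\text{almost surely.}
\end{equation}
The normalization matches the moment: since $\sum_n\mathbb P(\|X_n\|>\varepsilon n^{1/p})\le\varepsilon^{-p}\mathbb E\|X_1\|^p$, the single terms are $o(n^{1/p})$ almost surely, and \eqref{eq:MZ} says that cancellation keeps the whole sum at this order, while the triangle inequality gives only order $n$.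

How much cancellation there is depends on the geometry of $\mathcal X$ and on the dependence between the $X_i$. The geometry is measured by type. For $1\le s\le2$, the space $\mathcal X$ has \emph{Rademacher type $s$} if there is $C<\infty$ such that
\[
\mathbb E\Big\|\sum_{i=1}^n\varepsilon_ix_i\Big\|^s\le C\sum_{i=1}^n\|x_i\|^s
\]
for all $n\ge1$ and $x_1,\dots,x_n\in\mathcal X$, where $\varepsilon_1,\dots,\varepsilon_n$ are independent random signs, $\mathbb P(\varepsilon_i=\pm1)=\frac12$. Two facts are known. For i.i.d.\ variables, \eqref{eq:MZ} may fail if $\mathcal X$ is not of Rademacher type $p$. For $\mathcal X=\mathbb R$, \eqref{eq:MZ} holds as soon as the variables are pairwise independent. The following question is posed as an open problem in \cite{problem}. We say \emph{pairwise i.i.d.}\ for pairwise independent and identically distributed.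

\medskip
\noindent\textbf{Question.} \emph{Let $\mathcal X$ have Rademacher type $p$, $1<p<2$, and let $(X_n)$ be pairwise i.i.d.\ with $\mathbb E\|X_1\|^p<\infty$ and $\mathbb EX_1=0$. Must \eqref{eq:MZ} hold?}
\medskip

One would guess that the answer is yes, since type is the usual substitute for orthogonality. Indeed, let $\mathcal X$ have type $s$, let $Y_1,\dots,Y_n$ be independent and centered, let $(Y_i')$ be an independent copy of $(Y_i)$, and let the signs $\varepsilon_i$ be independent of both. Jensen's inequality and the symmetry of $Y_i-Y_i'$ give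
\begin{equation}\label{eq:symm}
\mathbb E\Big\|\sum_iY_i\Big\|^s\le\mathbb E\Big\|\sum_i(Y_i-Y_i')\Big\|^s=\mathbb E\Big\|\sum_i\varepsilon_i(Y_i-Y_i')\Big\|^s\le2^sC\sum_i\mathbb E\|Y_i\|^s .
\end{equation}
On the real line the corresponding bound with $s=2$ is the additivity of the variance, which needs only pairwise independence. The equality in \eqref{eq:symm}, however, concerns the joint law of all $n$ summands, and pairwise independence says nothing about it. This gap cannot be closed. For $1<r<\infty$ we write $r'=r/(r-1)$.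

\begin{theorem}\label{thm:A}
Let $1<p<2$ and $p'<q<\infty$. Then $\ell_q$ has Rademacher type $2$, hence type $p$, and there are pairwise i.i.d.\ symmetric $\ell_q$-valued random variables $X_n$ with $\mathbb EX_1=0$ and $\|X_n\|$ equal to a non-random constant, and a constant $c>0$, such that almost surely, for all large $n$,
\[
\|S_n\|\ge c\,n^{1-1/q}(1+\log_2n)^{-3/q}.
\]
Since $1-\frac1q>\frac1p$, it follows that $n^{-1/p}\|S_n\|\to\infty$ almost surely.
\end{theorem}

So the answer is negative for every $p\in(1,2)$, and even convergence in probability fails, for bounded variables in a space of type $2$. To see what does imply \eqref{eq:MZ}, we take the outer inequality in \eqref{eq:symm} for pairwise independent summands as a definition.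

\begin{definition}\label{def:pt}
Let $1<s\le2$. A Banach space $\mathcal X$ has \emph{pairwise type $s$} with constant $C$ if
\[
\mathbb E\Big\|\sum_{i\le n}X_i\Big\|^s\le C\sum_{i\le n}\mathbb E\|X_i\|^s
\]
for all finite families of pairwise independent $X_i\in L_s(\Omega;\mathcal X)$ with $\mathbb EX_i=0$. For $1<p<2$ we say that \emph{$\mathrm{MZ}_p$ holds in $\mathcal X$} if \eqref{eq:MZ} holds for all pairwise i.i.d.\ $\mathcal X$-valued sequences with $\mathbb E\|X_1\|^p<\infty$ and $\mathbb EX_1=0$.
\end{definition}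

The choice $X_i=\varepsilon_ix_i$ shows that pairwise type $s$ implies Rademacher type $s$. A Hilbert space has pairwise type $2$ with $C=1$, because $\mathbb E\langle X_i,X_l\rangle=\langle\mathbb EX_i,\mathbb EX_l\rangle=0$ for $i\ne l$. A finite-dimensional space has pairwise type $2$, because its norm is equivalent to a Euclidean one.

\begin{theorem}\label{thm:B}
Let $\mathcal X\ne\{0\}$ be separable and of pairwise type $s\in(1,2]$.
\begin{enumerate}
\item[(i)] $\mathrm{MZ}_p$ holds in $\mathcal X$ for every $1<p<s$.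
\item[(ii)] If $1<p=s<2$ and $(X_n)$ is pairwise i.i.d.\ with $\mathbb E\|X_1\|^p<\infty$ and $\mathbb EX_1=0$, then $\mathbb E\|n^{-1/p}S_n\|^p\to0$.
\end{enumerate}
\end{theorem}

With $s=2$, part (i) covers $\mathbb R$, all finite-dimensional spaces and all separable Hilbert spaces.

\begin{theorem}\label{thm:C}
For $1<r<\infty$, the space $L_r(\mu)$ has pairwise type $s=\min(r,r')$ with constant $2^{2-s}$.
\end{theorem}

\begin{theorem}\label{thm:D}
Let $1<p<2$ and $1\le r<\infty$, and let $L_r(\mu)$ be separable and infinite-dimensional. Then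
\[
\mathrm{MZ}_p\ \text{holds in}\ L_r(\mu)\iff p\le r<p'.
\]
For $r=p'$ the strong law fails already for variables of constant norm in $\ell_{p'}$, although $\mathbb E\|n^{-1/p}S_n\|^p\to0$ for every pairwise i.i.d.\ sequence in $L_{p'}(\mu)$ with $\mathbb E\|X_1\|^p<\infty$ and $\mathbb EX_1=0$.
\end{theorem}

By comparison, such an $L_r(\mu)$ has Rademacher type $p$ exactly when $r\ge p$ (Remark~\ref{rem:types}). The endpoint spaces $L_p$ and $L_{p'}$ both have pairwise type $p$, yet $\mathrm{MZ}_p$ holds in the first and fails in the second; each needs an argument of its own (Sections~\ref{sec:dual} and~\ref{sec:Lp}). We do not claim a characterization of $\mathrm{MZ}_p$ for general Banach spaces.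

\medskip
\noindent\textbf{Conventions.} Expectations of vectors are Bochner integrals, and elements of the Bochner space $L_s(\Omega;\mathcal X)$ take values almost surely in a separable subspace. If the $X_i$ are pairwise independent and the $\psi_i$ are Borel maps, then the $\psi_i(X_i)$ are pairwise independent. The Borel $\sigma$-field of $\ell_r$, $r<\infty$, is generated by the coordinates, so laws and independence of $\ell_r$-valued variables are read off from their coordinates, and an integrable variable is centered when each coordinate is; $e_j$ denotes the $j$th unit vector. Two simple facts are used repeatedly. First, by the triangle inequality and Jensen's inequality,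
\begin{equation}\label{eq:center}
\mathbb E\|Y-\mathbb EY\|^s\le2^s\,\mathbb E\|Y\|^s\qquad(Y\in L_s(\Omega;\mathcal X),\ s\ge1).
\end{equation}
Second, if $Y\in L_s(\Omega;\mathcal X)$, $D\subset\mathcal X$ is dense and $\delta>0$, then
\begin{equation}\label{eq:approx}
\mathbb E\|Y-\varphi(Y)\|^s\le\delta\ \text{ for some Borel $\varphi\colon\mathcal X\to D\cup\{0\}$ with finitely many values.}
\end{equation}
To see this, take $y_1=0,y_2,y_3,\dots$ in $D\cup\{0\}$ whose closure contains almost all values of $Y$, and let $\varphi_N(y)$ be the first of $y_1,\dots,y_N$ nearest to $y$. Then $\|Y\|\ge\|Y-\varphi_N(Y)\|\downarrow0$ almost surely, and dominated convergence applies.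

\section{Spikes and the counterexample in $\ell_q$}\label{sec:A}

The source of the counterexample is a family of pairwise independent signs that all agree with a probability far larger than independent signs would.

\begin{example}\label{ex:four}
Let $v$ be uniform on $\mathbb F_2^2$, let $\delta$ be an independent random sign, and for $u\in\mathbb F_2^2$ put $\varepsilon_u=\delta(-1)^{\langle u,v\rangle}$, where $\langle u,v\rangle=u_1v_1+u_2v_2$. For $\delta=1$ the values are as follows; $\delta=-1$ reverses every sign.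
\[
\begin{array}{c|cccc|c}
v & \varepsilon_{00} & \varepsilon_{01} & \varepsilon_{10} & \varepsilon_{11} & \text{sum}\\ \hline
00 & + & + & + & + & 4\\
01 & + & - & + & - & 0\\
10 & + & + & - & - & 0\\
11 & + & - & - & + & 0
\end{array}
\]
Any two columns agree in exactly two rows, so, with the factor $\delta$, any two of the signs are independent. The sum has variance $\frac14\cdot16=4$, as for independent signs, but all of the variance sits on the extreme values $\pm4$.
\end{example}

\begin{lemma}\label{lem:walsh}
Let $k\ge1$, let $v$ be uniform on $\mathbb F_2^k$, let $\delta$ be an independent random sign, and let $\varepsilon_u=\delta(-1)^{\langle u,v\rangle}$ for $u\in\mathbb F_2^k$. For $u\ne u'$ the pair $(\varepsilon_u,\varepsilon_{u'})$ is uniform on $\{\pm1\}^2$. With probability $2^{-k}$, namely on $\{v=0\}$, all $\varepsilon_u$ equal $\delta$.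
\end{lemma}

\begin{proof}
We have $\mathbb E\varepsilon_u=0$ because of the factor $\delta$. Also $\varepsilon_u\varepsilon_{u'}=(-1)^{\langle u-u',v\rangle}$ has mean zero, since a nonzero linear functional on $\mathbb F_2^k$ takes each value on half of the points. Hence $\mathbb P(\varepsilon_u=a,\varepsilon_{u'}=b)=\frac14\mathbb E(1+a\varepsilon_u)(1+b\varepsilon_{u'})=\frac14$ for $a,b\in\{\pm1\}$. The last claim holds since $\langle u,0\rangle=0$.
\end{proof}

Put $n=2^k$ and call the event that all $n$ signs agree a \emph{spike}. Its probability $1/n$ is the largest that Chebyshev's inequality allows for pairwise independent signs; for independent signs it is $2^{1-n}$. On the real line such spikes are harmless, because $\sum_k2^{-k}<\infty$. In $\ell_q$ we can run independent copies in many coordinates and pay little for it. Take $n$ coordinates, each with its own copy $(\varepsilon_u(j))_u$, and let $X_u=(\varepsilon_u(j))_{j\le n}$. Then $\|X_u\|_q=n^{1/q}$, and some coordinate spikes with probability $1-(1-\frac1n)^n\ge1-e^{-1}$, in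 which case
\begin{equation}\label{eq:onescale}
\Big\|\sum_uX_u\Big\|_q\ge n=n^{1-1/q}\|X_u\|_q .
\end{equation}
This exceeds $n^{1/p}\|X_u\|_q$ by a power of $n$ exactly when $q>p'$. The exponent $1-1/q$ cannot be improved for vectors of this kind. Indeed, let $q\ge2$ and let $X_1,\dots,X_n$ be pairwise independent and centered with coordinates $X_i(j)=\pm a_j$. Then $|S_n(j)|\le na_j$ and $\mathbb ES_n(j)^2=na_j^2$, so for every set $D$ of coordinates
\begin{equation}\label{eq:budget}
\mathbb E\sum_{j\in D}|S_n(j)|^q\le\sum_{j\in D}(na_j)^{q-2}na_j^2=n^{q-1}\sum_{j\in D}a_j^q .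
\end{equation}

To prove Theorem~\ref{thm:A} we give each scale $2^k$ its own block of coordinates. First we record the type.

\begin{lemma}\label{lem:type}
For $2\le q<\infty$ the space $L_q(\mu)$ has Rademacher type $s$ for every $s\in[1,2]$.
\end{lemma}

\begin{proof}
Khintchine's inequality states that $\mathbb E|\sum_i\varepsilon_it_i|^q\le B(\sum_it_i^2)^{q/2}$ for real $t_i$, with $B$ depending only on $q$. We apply it pointwise and then use the triangle inequality in $L_{q/2}(\mu)$, which is where $q\ge2$ enters:
\[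
\mathbb E\Big\|\sum_i\varepsilon_ix_i\Big\|_q^q\le B\,\Big\|\sum_ix_i^2\Big\|_{q/2}^{q/2}\le B\Big(\sum_i\|x_i\|_q^2\Big)^{q/2}.
\]
For $1\le s\le2\le q$ this gives
\[
\Big(\mathbb E\Big\|\sum_i\varepsilon_ix_i\Big\|_q^s\Big)^{1/s}\le\Big(\mathbb E\Big\|\sum_i\varepsilon_ix_i\Big\|_q^q\Big)^{1/q}\le B^{1/q}\Big(\sum_i\|x_i\|_q^2\Big)^{1/2}\le B^{1/q}\Big(\sum_i\|x_i\|_q^s\Big)^{1/s}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Since $q>p'>2$, Lemma~\ref{lem:type} gives types $2$ and $p$.

\emph{Construction.} Index the coordinates of $\ell_q$ by a disjoint union $\bigsqcup_{k\ge1}\Lambda_k$ with $|\Lambda_k|=k2^k$, and put $a_k=(k^32^k)^{-1/q}$. The factor $k$ in $|\Lambda_k|$ will make the absence of a spike at scale $2^k$ an event of summable probability, and $a_k$ makes the blocks together have finite norm. For each $k$ fix a bijection $i\mapsto u_i$ from $\{1,\dots,2^k\}$ onto $\mathbb F_2^k$. For $j\in\Lambda_k$ let $v_j$ be uniform on $\mathbb F_2^k$, let $\delta_j$ and $\varepsilon_i(j)$, $i>2^k$, be random signs,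 all of these independent (also over different $j$), and put $\varepsilon_i(j)=\delta_j(-1)^{\langle u_i,v_j\rangle}$ for $i\le2^k$. Define
\[
X_i=\sum_{k\ge1}a_k\sum_{j\in\Lambda_k}\varepsilon_i(j)e_j,\qquad\text{so that}\qquad\|X_i\|^q=\sum_kk2^k\cdot k^{-3}2^{-k}=\frac{\pi^2}6 .
\]

\emph{Distribution.} Fix $i\ne l$ and $j\in\Lambda_k$. The pair $(\varepsilon_i(j),\varepsilon_l(j))$ is uniform on $\{\pm1\}^2$: by Lemma~\ref{lem:walsh} if $i,l\le2^k$, and otherwise because one of the two signs is independent of the other by construction and both are symmetric. These pairs are independent over $j$, so the family $\{\varepsilon_i(j),\varepsilon_l(j)\}_j$ consists of independent signs. Hence $X_i$ and $X_l$ are independent, and every $X_i$ has the law of a vector with independent symmetric coordinates $\pm a_k$, which is symmetric and centered.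

\emph{Divergence.} Let $H_k$ be the event that $v_j=0$ for some $j\in\Lambda_k$. Then $\mathbb P(H_k^c)=(1-2^{-k})^{k2^k}\le e^{-k}$, so by the Borel--Cantelli lemma almost surely $H_k$ occurs for all large $k$. On $H_k$ there is $j\in\Lambda_k$ with $\varepsilon_i(j)=\delta_j$ for all $i\le2^k$, so $|S_n(j)|=a_kn$ for all $n\le2^k$. If $2^{k-1}<n\le2^k$, then $2^k<2n$ and $k<1+\log_2n$, hence
\[
\|S_n\|\ge a_kn\ge2^{-1/q}\,n^{1-1/q}(1+\log_2n)^{-3/q}.\qedhere
\]
\end{proof}

\section{Pairwise type and the strong law}\label{sec:B}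

To prove \eqref{eq:MZ} it suffices to show $2^{-N/p}\max_{n\le2^N}\|S_n\|\to0$, because $n^{-1/p}\le2^{1/p}2^{-N/p}$ for $2^{N-1}<n\le2^N$. Pairwise type bounds the moments of a sum over a fixed set of indices, and the difficulty is the maximum. The general device is to write $(0,n]$ as a union of dyadic intervals, at most one of each length $2^l$, $0\le l\le N$; it costs a factor $N+1$ in the $L_s$ norm. That is too much. Split $X_i$ into layers according to the size of $\|X_i\|$, the layer $m$ being $\|X_i\|^p\approx2^m$, and let $d_m$ be its share of $\mathbb E\|X_1\|^p$. The layer $m=N$ contributes about $d_N$ to $\mathbb E\|2^{-N/p}S_{2^N}\|^s$, and we know that $\sum d_N<\infty$ but not that $\sum N^sd_N<\infty$. The remedy is to stop the dyadic decomposition at length $2^m$ when treating layer $m$. This costs only $N-m+2$, and the remaining piece of at most $2^m$ terms is bounded by the triangle inequality, which is affordable because the layer $m$ is nonzero with probability at most about $2^{-m}d_m$.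

\begin{lemma}\label{lem:max}
Let $E\ne\{0\}$ have pairwise type $s$ with constant $C$, let $(\xi_i)$ be pairwise i.i.d.\ $E$-valued variables with $\mathbb E\|\xi_1\|^s<\infty$, and let $0\le m\le N$ be integers. There is a random variable $Q\ge0$ with
\[
\max_{n\le2^N}\Big\|\sum_{i\le n}(\xi_i-\mathbb E\xi_i)\Big\|\le Q+2^{m+1}\mathbb E\|\xi_1\|,\qquad\|Q\|_{L_s}\le2C^{1/s}(N-m+2)\,2^{N/s}\big(\mathbb E\|\xi_1\|^s\big)^{1/s}.
\]
\end{lemma}

\begin{proof}
Let $\zeta_i=\xi_i-\mathbb E\xi_i$ and $I_{l,b}=((b-1)2^l,b2^l]\cap\mathbb N$ for $1\le b\le2^{N-l}$. Given $n\le2^N$, let $n_*=2^m\lfloor n2^{-m}\rfloor$ and write $n_*=2^{l_1}+\dots+2^{l_t}$ with $N\ge l_1>\dots>l_t\ge m$. Cutting $(0,n_*]$ at the partial sums of this expansion gives intervals of the form $I_{l,b}$, at most one for each $l\in\{m,\dots,N\}$. Hence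
\[
\Big\|\sum_{i\le n_*}\zeta_i\Big\|\le\sum_{l=m}^ND_l,\qquad D_l=\max_b\Big\|\sum_{i\in I_{l,b}}\zeta_i\Big\|.
\]
Bounding the maximum by the sum over $b$ and using pairwise type and \eqref{eq:center},
\[
\mathbb ED_l^s\le2^{N-l}\cdot C\,2^l\cdot2^s\,\mathbb E\|\xi_1\|^s=C2^s2^N\,\mathbb E\|\xi_1\|^s .
\]
If $n>n_*$, the integers of $(n_*,n]$ lie in $I_{m,b}$ with $b=n_*2^{-m}+1\le2^{N-m}$. To remove the dependence on $n$ we pass to norms and enlarge the range of summation:
\[
\Big\|\sum_{n_*<i\le n}\zeta_i\Big\|\le\sum_{i\in I_{m,b}}\big(\|\xi_i\|+\mathbb E\|\xi_i\|\big)=R_b+2^{m+1}\mathbb E\|\xi_1\|,\qquad R_b=\sum_{i\in I_{m,b}}\big(\|\xi_i\|-\mathbb E\|\xi_i\|\big).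
\]
Fix $e\in E$ with $\|e\|=1$; here $E\ne\{0\}$ is used. Pairwise type applied to the vectors $(\|\xi_i\|-\mathbb E\|\xi_i\|)e$ gives $\mathbb E|R_b|^s\le C2^m2^s\mathbb E\|\xi_1\|^s$, so $\mathbb E\max_b|R_b|^s\le C2^s2^N\mathbb E\|\xi_1\|^s$. Take $Q=\sum_{l=m}^ND_l+\max_b|R_b|$, a sum of $N-m+2$ terms, and apply Minkowski's inequality.
\end{proof}

For a sequence $(X_i)$ in a Banach space and $p>1$ define the \emph{layers}
\begin{equation}\label{eq:layers}
\Delta_{0,i}=X_i\mathbf 1\{\|X_i\|\le1\},\qquad\Delta_{m,i}=X_i\mathbf 1\{2^{(m-1)/p}<\|X_i\|\le2^{m/p}\}\quad(m\ge1),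
\end{equation}
and put $d_m=\mathbb E\|\Delta_{m,1}\|^p$, so that $\sum_{m\ge0}d_m=\mathbb E\|X_1\|^p$. The next lemma sums the layers. It will be used in $\mathcal X$ for Theorem~\ref{thm:B} and in $\mathbb R$, with uniform constants, in Section~\ref{sec:Lp}.

\begin{lemma}\label{lem:layers}
Let $E\ne\{0\}$ be separable and of pairwise type $s$ with constant $C$, let $1<p<s$, and let $(X_i)$ be pairwise i.i.d.\ in $E$ with $\mathbb E\|X_1\|^p<\infty$. Then for $N\ge0$
\[
2^{-N/p}\max_{n\le2^N}\Big\|\sum_{m=0}^N\sum_{i\le n}(\Delta_{m,i}-\mathbb E\Delta_{m,i})\Big\|\le Z_N+\eta_N,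
\]
where the random variables $Z_N\ge0$ satisfy $\sum_N\mathbb EZ_N^s\le K^s\,\mathbb E\|X_1\|^p$ with $K<\infty$ depending only on $C,p,s$, and the numbers $\eta_N\ge0$ satisfy $\eta_N\to0$ and $\eta_N\le2\max(1,2\mathbb E\|X_1\|^p)/(1-2^{-1/p})$.
\end{lemma}

\begin{proof}
For $m\le N$ apply Lemma~\ref{lem:max} to $\xi_i=\Delta_{m,i}$ with the same $m$, and call the resulting variable $Q_{N,m}$. The displayed inequality holds with
\[
Z_N=2^{-N/p}\sum_{m\le N}Q_{N,m},\qquad\eta_N=2\sum_{m\le N}2^{-(N-m)/p}e_m,\qquad e_m=2^{m(1-1/p)}\,\mathbb E\|\Delta_{m,1}\|.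
\]
We have $e_0\le1$. For $m\ge1$ the lower bound on the layer gives $\|\Delta_{m,1}\|\le2^{-(m-1)(1-1/p)}\|\Delta_{m,1}\|^p$, so $e_m\le2^{1-1/p}d_m\le2d_m$. Thus $e_m\to0$ and $e_m\le\max(1,2\mathbb E\|X_1\|^p)$, and both claims on $\eta_N$ follow by summing the geometric weights $2^{-j/p}$. The upper bound on the layer gives $\mathbb E\|\Delta_{m,1}\|^s\le2^{m(s-p)/p}d_m$, whose $s$th root is $2^{m(1/p-1/s)}d_m^{1/s}$. Therefore
\[
2^{-N/p}\|Q_{N,m}\|_{L_s}\le\kappa_{N-m}\,d_m^{1/s},\qquad\kappa_j=2C^{1/s}(j+2)\,2^{-j(1/p-1/s)}.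
\]
Since $p<s$, the sum $K=\sum_{j\ge0}\kappa_j$ is finite. By Minkowski's inequality and Young's inequality $\|\kappa*y\|_{\ell_s}\le\|\kappa\|_{\ell_1}\|y\|_{\ell_s}$,
\[
\sum_N\mathbb EZ_N^s\le\sum_N\Big(\sum_{m\le N}\kappa_{N-m}d_m^{1/s}\Big)^s\le K^s\sum_md_m .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(i) We first discard the layers $m>N$. Since
\[
\sum_{N\ge0}2^N\,\mathbb P(\|X_1\|^p>2^N)=\mathbb E\sum_{N\ge0}2^N\mathbf 1\{2^N<\|X_1\|^p\}\le2\,\mathbb E\|X_1\|^p,
\]
the Borel--Cantelli lemma shows that almost surely, for all large $N$, we have $\|X_i\|\le2^{N/p}$ for all $i\le2^N$. For such $N$ and $n\le2^N$,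
\[
S_n=\sum_{m\le N}\sum_{i\le n}(\Delta_{m,i}-\mathbb E\Delta_{m,i})+n\,\mathbb E\big[X_1\mathbf 1\{\|X_1\|\le2^{N/p}\}\big].
\]
Because $\mathbb EX_1=0$, the last expectation equals $-\mathbb E[X_1\mathbf 1\{\|X_1\|>2^{N/p}\}]$, so the last term has norm at most
\[
2^N\,\mathbb E\|X_1\|\mathbf 1\{\|X_1\|>2^{N/p}\}\le2^{N/p}\,\mathbb E\|X_1\|^p\mathbf 1\{\|X_1\|>2^{N/p}\}=o(2^{N/p}).
\]
The double sum is handled by Lemma~\ref{lem:layers}: $\eta_N\to0$, and $\sum_NZ_N^s<\infty$ almost surely, so $Z_N\to0$. Hence $2^{-N/p}\max_{n\le2^N}\|S_n\|\to0$ almost surely.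

(ii) We split $X_i$ into a small part, controlled by pairwise type $p$, and a finite-dimensional part, which gains from pairwise type $2$. Given $\delta>0$, choose $\varphi$ by \eqref{eq:approx} with $\mathbb E\|X_1-\varphi(X_1)\|^p\le\delta$, and let $g=\varphi-\mathbb E\varphi(X_1)$. Since $\mathbb EX_1=0$, the variable $X_i-g(X_i)$ is the centering of $X_i-\varphi(X_i)$, so \eqref{eq:center} and pairwise type give $\mathbb E\|\sum_{i\le n}(X_i-g(X_i))\|^p\le C2^p\delta n$. The variables $g(X_i)$ are bounded, centered, pairwise i.i.d.\ and lie in a finite-dimensional subspace, so $\mathbb E\|\sum_{i\le n}g(X_i)\|^2=O(n)$ and $n^{-1}\mathbb E\|\sum_{i\le n}g(X_i)\|^p=O(n^{p/2-1})\to0$, as $p<2$. By Minkowski's inequality $\limsup_n\mathbb E\|n^{-1/p}S_n\|^p\le C2^p\delta$, and $\delta$ is arbitrary.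
\end{proof}

\begin{remark}\label{rem:iid}
The strict inequality $p<s$ was used only for $\sum_j\kappa_j<\infty$, and it cannot be dropped from (i): $\ell_{p'}$ has pairwise type $p$ and fails $\mathrm{MZ}_p$ by Theorems~\ref{thm:C} and~\ref{thm:D}. Also, the proof of (i) applies pairwise type only to families $(\psi_i(X_i))$. If the $X_i$ are i.i.d.\ and $\mathcal X$ has Rademacher type $s>p$, these families are independent and \eqref{eq:symm} serves instead. So \eqref{eq:MZ} holds for i.i.d.\ sequences in the space $\ell_q$ of Theorem~\ref{thm:A}; the failure there is due to the dependence alone.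
\end{remark}

\section{The pairwise type of $L_r$}\label{sec:C}

Two cases of the inequality in Definition~\ref{def:pt} are free: the exponent $s=1$ in any space, by the triangle inequality, and $s=2$ in $L_2$. Theorem~\ref{thm:C} interpolates between $s=2$ in $L_2$ and $s=1$ in $L_1$ when $r\le2$, and between $s=2$ in $L_2$ and $s=1$ in $L_\infty$ when $r>2$. The obstacle is that pairwise independent centered families do not form a linear space, so the deformations used in interpolation must keep the $i$th summand a centered function of $X_i$.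

We recall the two tools. The \emph{three lines theorem}: if $\Phi$ is bounded and continuous on $0\le\operatorname{Re}z\le1$, analytic inside, and $|\Phi|\le M_t$ on $\operatorname{Re}z=t$ for $t=0,1$, then $|\Phi(\theta)|\le M_0^{1-\theta}M_1^\theta$ for $0\le\theta\le1$. The \emph{Riesz--Thorin theorem}, in the case needed: if a linear map $T$ between spaces of complex functions on finite sets with positive weights has norm at most $M_0$ from $L_1$ to $L_1$ and at most $M_1$ from $L_2$ to $L_2$, then it has norm at most $M_0^{1-\theta}M_1^\theta$ from $L_r$ to $L_r$, where $\frac1r=1-\theta+\frac\theta2$.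

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{Reduction to a finite setting.} Let $X_1,\dots,X_n\in L_s(\Omega;L_r(\mu))$ be pairwise independent and centered. Simple functions supported on sets of finite measure are dense in $L_r(\mu)$. By \eqref{eq:approx} and \eqref{eq:center}, $X_i$ is a limit in $L_s(\Omega;L_r(\mu))$ of variables $\varphi_i(X_i)-\mathbb E\varphi_i(X_i)$ that take finitely many values, each such a simple function; these variables are again pairwise independent and centered, and both sides of the desired inequality are continuous in this norm. So we may assume that the $X_i$ take finitely many values in the span of the indicators of disjoint sets $B_1,\dots,B_d$ with $w_j=\mu(B_j)\in(0,\infty)$. We identify $X_i$ with a vector $(X_i(j))_{j\le d}$ and write $\|x\|_\rho=(\sum_jw_j|x(j)|^\rho)^{1/\rho}$ for $x\in\mathbb C^d$. Replacing $\Omega$ by the set of atoms of positive probability of $\sigma(X_1,\dots,X_n)$, we may assume that $\Omega$ is finite. Put $S=\sum_iX_i$.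

\emph{Case $1<r\le2$, $s=r$.} For complex functions $f=(f_i(\omega,j))$ on $\{1,\dots,n\}\times\Omega\times\{1,\dots,d\}$, with the product of counting measure, $\mathbb P$ and $w$, define
\[
Tf=\sum_i\big(\mathbb E[f_i\mid\sigma(X_i)]-\mathbb Ef_i\big),
\]
a function on $\Omega\times\{1,\dots,d\}$. The conditional expectation forces the $i$th summand to be a centered function of $X_i$, whatever $f$ is. On $L_1$, each summand has norm at most $2\|f_i\|_{L_1}$, so $\|T\|\le2$. On $L_2$, the summands are orthogonal by pairwise independence, and each is the image of $f_i$ under an orthogonal projection, so $\|Tf\|_{L_2}^2\le\sum_i\|f_i\|_{L_2}^2$ and $\|T\|\le1$. With $1-\theta=\frac2r-1$, the Riesz--Thorin theorem gives $\|T\|_{L_r\to L_r}\le2^{2/r-1}$. For $f=(X_i)_i$ we have $Tf=S$, hence $\mathbb E\|S\|_r^r\le2^{2-r}\sum_i\mathbb E\|X_i\|_r^r$.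

\emph{Case $r>2$, $s=r'$.} Now the exponents in $\omega$ and in $j$ differ, and we run the three lines argument by hand. Let $h_i=\|X_i\|_r$ and $H=\sum_i\mathbb Eh_i^s$, and assume $\sigma:=\mathbb E\|S\|_r^s>0$. The norming functional of $S$ is
\[
g(j)=\sigma^{-1/r}\operatorname{sgn}(S(j))\,|S(j)|^{r-1}\|S\|_r^{s-r}\qquad(g=0\text{ where }S=0).
\]
Let $\gamma=\|g\|_s$. From $(r-1)s=r$ and $(s-1)r=s$ we get $\gamma=\sigma^{-1/r}\|S\|_r^{s-1}$ and $\gamma^r=\sigma^{-1}\|S\|_r^s$, so
\[
\mathbb E\gamma^r=1,\qquad\mathbb E\sum_jw_jS(j)g(j)=\sigma^{-1/r}\,\mathbb E\|S\|_r^s=\sigma^{1/s}.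
\]
For $0\le\operatorname{Re}z\le1$ define, with value $0$ where $X_i(j)=0$, respectively $g(j)=0$,
\begin{align*}
X_i^z(j)&=\operatorname{sgn}(X_i(j))\,|X_i(j)|^{rz/2}\,h_i^{\,s(1-z/2)-rz/2},\\
g^z(j)&=\operatorname{sgn}(g(j))\,|g(j)|^{s(1-z/2)}\,\gamma^{\,rz/2-s(1-z/2)},
\end{align*}
and put $\zeta_i^z=X_i^z-\mathbb EX_i^z$ and $\Phi(z)=\mathbb E\sum_jw_j\sum_i\zeta_i^z(j)\,g^z(j)$. Each $\zeta_i^z$ is a centered function of $X_i$. Since $\Omega$ is finite, $\Phi$ is a finite linear combination of functions $a^z$ with $a>0$, so it is entire and bounded on the strip.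

Let $\theta=2/r$. Then $r\theta/2=1$ and $s(1-\theta/2)=1$, so $X_i^\theta=X_i=\zeta_i^\theta$, $g^\theta=g$ and $\Phi(\theta)=\sigma^{1/s}$.

If $\operatorname{Re}z=0$, then $|X_i^z(j)|\le h_i^s$, so $\max_j|\zeta_i^z(j)|\le h_i^s+\mathbb Eh_i^s$, and $\|g^z\|_1=\gamma^{-s}\sum_jw_j|g(j)|^s=1$ where $g\ne0$. Hence $|\Phi(z)|\le\sum_i\mathbb E(h_i^s+\mathbb Eh_i^s)=2H$.

If $\operatorname{Re}z=1$, then $\|X_i^z\|_2^2=h_i^{s-r}\sum_jw_j|X_i(j)|^r=h_i^s$ and $\|g^z\|_2^2=\gamma^{r-s}\sum_jw_j|g(j)|^s=\gamma^r$. By pairwise independence, $\mathbb E\|\sum_i\zeta_i^z\|_2^2=\sum_i\mathbb E\|\zeta_i^z\|_2^2\le\sum_i\mathbb E\|X_i^z\|_2^2=H$, and the Cauchy--Schwarz inequality gives $|\Phi(z)|\le H^{1/2}(\mathbb E\gamma^r)^{1/2}=H^{1/2}$.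

The three lines theorem yields $\sigma^{1/s}\le(2H)^{1-\theta}H^{\theta/2}=2^{1-2/r}H^{1/s}$. Since $s(1-\frac2r)=s(\frac2s-1)=2-s$, this is $\mathbb E\|S\|_r^s\le2^{2-s}H$.
\end{proof}

\section{The classification away from the endpoints}\label{sec:D}

Counterexamples to $\mathrm{MZ}_p$ pass from a closed subspace to the whole space, so the next lemma lets us build them in $\ell_r$.

\begin{lemma}\label{lem:embed}
If $1\le r<\infty$ and $L_r(\mu)$ is infinite-dimensional, then it contains an isometric copy of $\ell_r$.
\end{lemma}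

\begin{proof}
It suffices to find disjoint sets $B_1,B_2,\dots$ of finite positive measure and to map $e_j$ to $\mu(B_j)^{-1/r}\mathbf 1_{B_j}$. Call a set of finite positive measure an atom if each measurable subset has measure zero or full measure. If some set of finite positive measure contains no atom, we split it into two parts of positive measure, keep one and split the other, and so on. Otherwise every such set contains an atom. Two atoms either agree or are disjoint up to null sets, so infinitely many inequivalent atoms give the $B_j$ after null sets are removed. If there were only finitely many, every set of finite measure would be, up to a null set, a union of some of them; their indicators would span the dense subspace of simple functions, and $L_r(\mu)$ would be finite-dimensional.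
\end{proof}

\begin{remark}\label{rem:types}
Let $L_r(\mu)$ be infinite-dimensional and $1<p<2$. It has Rademacher type $p$ if and only if $r\ge p$. For $r\ge2$ this is Lemma~\ref{lem:type}. For $p\le r<2$, Theorem~\ref{thm:C} gives type $r$, and type $p$ follows as in the last display of the proof of Lemma~\ref{lem:type}. For $r<p$, type $p$ applied to $e_1,\dots,e_n\in\ell_r$ would give $n^{p/r}\le Cn$ for all $n$. The exponent in Theorem~\ref{thm:C} is optimal: pairwise type $s$ applied to $\varepsilon_ie_i$ gives $n^{s/r}\le Cn$, so $s\le r$, and applied to the vectors of \eqref{eq:onescale} with $q=r$ it gives $(1-e^{-1})n^s\le Cn^{1+s/r}$, so $s\le r'$.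
\end{remark}

Since $p<2<p'$, Theorem~\ref{thm:D} splits into five cases. If $p<r<p'$, then $r>p$ and $r'>p$, so $\min(r,r')>p$ and $\mathrm{MZ}_p$ holds by Theorems~\ref{thm:C} and~\ref{thm:B}(i). If $r>p'$, it fails by Theorem~\ref{thm:A} and Lemma~\ref{lem:embed}. At $r=p'$, Theorem~\ref{thm:C} gives pairwise type $\min(p',p)=p$, so Theorem~\ref{thm:B}(ii) gives $\mathbb E\|n^{-1/p}S_n\|^p\to0$. The proof of Theorem~\ref{thm:D} is therefore completed by Proposition~\ref{prop:small} ($r<p$), Proposition~\ref{prop:dual} ($r=p'$) and Proposition~\ref{prop:Lp} ($r=p$).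

For $r<p$ no dependence is needed: $n$ distinct signed unit vectors have a sum of norm $n^{1/r}$, and it remains to realize this with identically distributed vectors.

\begin{proposition}\label{prop:small}
Let $1\le r<p$. There are i.i.d.\ centered variables $X_i$ in $\ell_r$ with $\|X_i\|=1$ such that $n^{-1/p}S_n$ does not tend to $0$ in probability.
\end{proposition}

\begin{proof}
Let $B_1,B_2,\dots$ be disjoint sets of coordinates with $|B_k|=4^k$, and let $\rho_k=6/(\pi^2k^2)$, so that $\sum_k\rho_k=1$. Let $J$ be a random coordinate with $\mathbb P(J=j)=\rho_k4^{-k}$ for $j\in B_k$, let $\varepsilon$ be an independent sign, and let $X_i=\varepsilon_ie_{J_i}$ be i.i.d.\ copies of $\varepsilon e_J$. Fix $n=2^k$; the block $B_k$ has $n^2$ elements so that collisions in it are not too likely. The expected number of pairs $i<l\le n$ with $J_i=J_l\in B_k$ is at most $\frac{n^2}2\cdot4^k(\rho_k4^{-k})^2\le\frac12$, so with probability at least $\frac12$ there is no such pair. The number of $i\le n$ with $J_i\in B_k$ has mean $n\rho_k$ and variance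 at most $n\rho_k$, so by Chebyshev's inequality it is below $n\rho_k/2$ with probability at most $4/(n\rho_k)\to0$. Thus with probability at least $\frac12-o(1)$ the vector $S_n$ has at least $n\rho_k/2$ coordinates equal to $\pm1$, and then $\|n^{-1/p}S_n\|_r^r\ge\frac12\rho_k2^{k(1-r/p)}$, which tends to infinity because $r<p$.
\end{proof}

\section{Failure in $\ell_{p'}$: simultaneous spikes}\label{sec:dual}

Let $r=p'$, so that $r>2$ and $r-1=r/p$. The construction of Section~\ref{sec:A} loses a logarithmic factor and no longer suffices, and \eqref{eq:budget} shows what has to change. Consider a block $D$ of coordinates with amplitude $a$, and call $|D|a^r$, its contribution to $\|X_1\|^r$, its cost. By \eqref{eq:budget} and Markov's inequality, the probability that this block makes a sum of $n$ terms as large as $t^{1/r}n^{1/p}$ in norm is at most $|D|a^r/t$. If every dyadic scale $n=2^N$ relies on a block of its own, these probabilities add up to at most $\|X_1\|^r/t<\infty$, and only finitely many of the events occur. So one block must serve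 many scales, and at each of them Markov's inequality must be nearly sharp. Write $|D|=c2^M$ and $a^r=k2^{-M}$, so that the cost is $kc$. At scale $2^N$ a spike in one coordinate contributes $a^r2^{Nr}$ to the $r$th power of the norm, and $2^{M-N}$ spikes contribute $k2^{Nr/p}$. We therefore want that at each scale $2^N$ in a long range, with probability about $c$, about $2^{M-N}$ coordinates of $D$ spike \emph{simultaneously}, while the law of $X_i$ stays the same for all $i$. Multiplication in a finite field provides this.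

We recall the facts needed. Let $M$ be even and $F=\mathbb F_{2^M}$, a vector space of dimension $M$ over $\mathbb F_2$. It has a subfield $K$ with $2^{M/2}$ elements, and the subgroup $K^*=K\setminus\{0\}$ of $F^*$ has $(2^M-1)/(2^{M/2}-1)=2^{M/2}+1$ cosets. The trace $\operatorname{Tr}y=y+y^2+y^4+\dots+y^{2^{M-1}}$ is an $\mathbb F_2$-linear map of $F$ onto $\mathbb F_2$. The bilinear form $(y,u)\mapsto\operatorname{Tr}(yu)$ is nondegenerate, because $yu$ runs through $F$ with $u$ when $y\ne0$. So for an $\mathbb F_2$-subspace $V$, the subspace $V^\perp=\{u:\operatorname{Tr}(yu)=0\text{ for all }y\in V\}$ has dimension $M-\dim V$, and $V^{\perp\perp}=V$. Put $\chi(y)=(-1)^{\operatorname{Tr}y}$, so that $\chi(y+y')=\chi(y)\chi(y')$. For $U=V^\perp$ and $y\in F$, the functional $u\mapsto\operatorname{Tr}(yu)$ on $U$ either vanishes or takes each value on half of $U$, hence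
\begin{equation}\label{eq:char}
\sum_{u\in U}\chi(yu)=|U|\,\mathbf 1\{y\in V\}.
\end{equation}

The random vector attached to $D\subset F^*$ is $(\chi(jG))_{j\in D}$ with $G$ uniform on $F$. Pairwise independent copies indexed by $u\in U$ come from $G_u=\alpha+\beta u$ with $(\alpha,\beta)$ uniform on $F^2$, and by \eqref{eq:char} the $j$th coordinate of their sum is $\chi(j\alpha)|U|\mathbf 1\{j\beta\in V\}$. For $\beta\ne0$ the spiking coordinates are the elements of $D\cap\beta^{-1}V$. If $V\subset K$, then $\beta^{-1}(V\setminus\{0\})$ lies in the single coset $\beta^{-1}K^*$, so when $D$ is a union of cosets it contains all of these points or none.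

\begin{example}\label{ex:F16}
Let $F=\mathbb F_{16}$ and $K=\mathbb F_4$, and let $D$ be one of the five cosets of $K^*$, so $|D|=3$. With $V=K$ we have $|U|=4$, and for $j\in D$ the condition $j\beta\in K$ means $\beta=0$ or $\beta^{-1}\in jK^*=D$, independently of $j$. So with probability $\frac4{16}$ all three coordinates of the sum of four vectors are $\pm4$, and otherwise all three vanish. With $V=\{0,y\}\subset K$, $y\ne0$, we have $|U|=8$, and on the event $\beta^{-1}\in D$, again of probability $\frac3{16}$, the coordinate $j=y\beta^{-1}$ of the sum of eight vectors is $\pm8$. The same block, with the same law of the summands, serves both scales.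
\end{example}

\begin{proposition}\label{prop:dual}
Let $1<p<2$ and $r=p'$. There are pairwise i.i.d.\ centered variables $X_i$ in $\ell_r$ of non-random norm with $\limsup_nn^{-1/p}\|S_n\|=\infty$ almost surely.
\end{proposition}

\begin{proof}
\emph{Blocks.} For $k\ge1$ let $M_k=4^k$, let $F_k$ be the field with $2^{M_k}$ elements, $K_k$ its subfield with $Q_k=2^{M_k/2}$ elements, and $\chi_k$ the character above. Let $D_k\subset F_k^*$ be a union of $\lambda_k=\lceil2^{-k}(Q_k+1)\rceil$ cosets of $K_k^*$, and put $c_k=|D_k|2^{-M_k}=\lambda_k(Q_k-1)/Q_k^2$. Then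
\[
2^{-k-1}\le2^{-k}\,\frac{Q_k^2-1}{Q_k^2}\le c_k\le2^{-k}\,\frac{Q_k^2-1}{Q_k^2}+\frac{Q_k-1}{Q_k^2}\le2^{-k}+Q_k^{-1}\le2^{1-k},
\]
since $4^k/2\ge k$. Let $a_k=(k2^{-M_k})^{1/r}$ and index the coordinates of $\ell_r$ by $\bigsqcup_kD_k$. The parameters are chosen so that the costs $kc_k$ are summable while $M_kc_k$, the probability $c_k$ times the order of the number of scales served, is not.

\emph{Time.} Let $I_N=\{2^N,\dots,2^{N+1}-1\}$ for $N\ge0$. Block $k$ serves the window $\mathcal W_k=\{N:M_k/2\le N\le M_k-1\}$, which has $M_k/2$ elements; the windows are disjoint because $M_{k+1}/2=2M_k$. For each pair $(k,N)$ we define $F_k$-valued variables $G_i^{(k)}$, $i\in I_N$, independently over all pairs $(k,N)$.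
\begin{itemize}
\item If $N\in\mathcal W_k$, then $1\le M_k-N\le M_k/2=\dim_{\mathbb F_2}K_k$, so we can choose an $\mathbb F_2$-subspace $V_N\subset K_k$ of dimension $M_k-N$. Then $U_N=V_N^\perp$ has $2^N$ elements. Fix a bijection $i\mapsto u_i$ from $I_N$ onto $U_N$, let $(\alpha_N,\beta_N)$ be uniform on $F_k^2$, and put $G_i^{(k)}=\alpha_N+\beta_Nu_i$.
\item If $N\notin\mathcal W_k$, let the $G_i^{(k)}$, $i\in I_N$, be i.i.d.\ uniform on $F_k$.
\end{itemize}
Define $X_i(j)=a_k\chi_k(jG_i^{(k)})$ for $j\in D_k$. Then $\|X_i\|^r=\sum_k|D_k|a_k^r=\sum_kkc_k<\infty$ is non-random.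

\emph{Distribution.} Let $i\ne l$. The pair $(G_i^{(k)},G_l^{(k)})$ is uniform on $F_k^2$. For $i,l\in I_N$ with $N\in\mathcal W_k$ this holds because $(\alpha,\beta)\mapsto(\alpha+\beta u_i,\alpha+\beta u_l)$ is $F_k$-linear with determinant $u_l-u_i\ne0$; in all other cases the two variables are uniform and independent by construction. The pairs are independent over $k$, and $X_i$ is a fixed function of $(G_i^{(k)})_k$, so the $X_i$ are pairwise i.i.d. For $j\ne0$ the variable $jG_i^{(k)}$ is uniform on $F_k$, and \eqref{eq:char} with $V=\{0\}$, $U=F_k$ gives $\mathbb EX_i(j)=0$.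

\emph{Divergence.} Let $N\in\mathcal W_k$. By \eqref{eq:char}, for $j\in D_k$,
\[
\Big|\sum_{i\in I_N}X_i(j)\Big|=a_k\Big|\sum_{u\in U_N}\chi_k(j\beta_Nu)\Big|=a_k2^N\,\mathbf 1\{j\beta_N\in V_N\}.
\]
Let $\mathcal E_N=\{\beta_N\ne0,\ \beta_N^{-1}\in D_k\}$, an event of probability $c_k$. On $\mathcal E_N$ we have $\beta_N^{-1}(V_N\setminus\{0\})\subset\beta_N^{-1}K_k^*\subset D_k$, so at least $2^{M_k-N}-1\ge2^{M_k-N-1}$ coordinates $j\in D_k$ satisfy $j\beta_N\in V_N$, and
\[
\big\|S_{2^{N+1}-1}-S_{2^N-1}\big\|^r\ge k2^{-M_k}\cdot2^{Nr}\cdot2^{M_k-N-1}=\frac k2\,2^{N(r-1)}=\frac k2\,2^{Nr/p}.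
\]
Hence on $\mathcal E_N$ one of the indices $n\in\{2^N-1,2^{N+1}-1\}$ has $\|S_n\|\ge\frac12(k/2)^{1/r}2^{N/p}$, and so $n^{-1/p}\|S_n\|\ge2^{-1-1/p}(k/2)^{1/r}$. The events $\mathcal E_N$, $N\in\bigcup_k\mathcal W_k$, are independent, and $\sum_k\sum_{N\in\mathcal W_k}\mathbb P(\mathcal E_N)\ge\sum_k\frac{4^k}2\,2^{-k-1}=\infty$. By the second Borel--Cantelli lemma infinitely many of them occur almost surely, and since each window is finite they involve arbitrarily large $k$.
\end{proof}

\section{The strong law in $L_p$}\label{sec:Lp}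

Pairwise type $p$ alone does not give $\mathrm{MZ}_p$, so at $r=p$ we need a special feature of $L_p$. It is that the exponent of the space equals the exponent of the moment: $\mathbb E\|X\|_p^p=\int\mathbb E|X(x)|^p\,d\mu(x)$. For almost every $x$ the real variables $X_i(x)$ thus have a finite $p$th moment, and $\mathbb R$ has pairwise type $2>p$. The plan is to apply Lemma~\ref{lem:layers} at each $x$ and to integrate. This needs a jointly measurable version of $X_i(\omega,x)$ that is, for fixed $x$, a Borel function of $X_i(\omega)$, so that pairwise independence survives; and it needs bounds uniform in $x$, which a change of density provides.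

\begin{lemma}\label{lem:version}
Let $(T,\Sigma,\mu)$ be a measure space, let $1<p<\infty$, and let $L_p(\mu)\ne\{0\}$ be separable. There are a $\sigma$-finite set $T_0\in\Sigma$ and a map $\Psi\colon L_p(\mu)\times T_0\to\mathbb R$, measurable for the product of the Borel $\sigma$-field and $\Sigma$, such that every $f\in L_p(\mu)$ vanishes a.e.\ off $T_0$ and equals $\Psi(f,\cdot)$ a.e.\ on $T_0$.
\end{lemma}

\begin{proof}
Fix real-valued representatives $f_1,f_2,\dots$ of a dense sequence. The set $T_0=\bigcup_n\{f_n\ne0\}$ is $\sigma$-finite, since $\mu\{|f_n|>1/l\}<\infty$. Let $\Sigma_\infty$ be the $\sigma$-field on $T_0$ generated by the $f_n$; it is generated by the countably many sets $\{f_n>t\}\cap T_0$, $t\in\mathbb Q$, which we list as $A_1,A_2,\dots$. Every $f\in L_p(\mu)$ is the a.e.\ limit of a sequence of terms $f_n$, so it vanishes a.e.\ off $T_0$ and agrees a.e.\ on $T_0$ with a $\Sigma_\infty$-measurable function. Partition $T_0$ into sets $T_1,T_2,\dots$ of finite measure and let $w$ be the multiple of $\sum_l2^{-l}(1+\mu(T_l))^{-1}\mathbf 1_{T_l}$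 with $\int w\,d\mu=1$. Then $d\rho=w\,d\mu$ is a probability measure on $T_0$ with the same null sets as $\mu$, and $w\in L_{p'}(\mu)$ because $w$ is bounded and integrable; so $f\mapsto\int_Pf\,d\rho$ is continuous on $L_p(\mu)$ for every measurable $P\subset T_0$. Let $\Psi_l(f,x)=\rho(P)^{-1}\int_Pf\,d\rho$ if $x$ lies in an atom $P$ of the finite $\sigma$-field $\sigma(A_1,\dots,A_l)$ with $\rho(P)>0$, and $\Psi_l(f,x)=0$ otherwise. Each $\Psi_l$ is jointly measurable, and so is $\Psi=\lim_l\Psi_l$, set to $0$ where the limit does not exist in $\mathbb R$. For fixed $f$, $\Psi_l(f,\cdot)$ is the conditional expectation of $f$ under $\rho$ given $\sigma(A_1,\dots,A_l)$, and by the martingale convergence theorem it tends $\rho$-a.e.\ to the conditional expectation given $\Sigma_\infty$, which is $f$.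
\end{proof}

We also use Etemadi's strong law \cite{etemadi}: if $\xi_1,\xi_2,\dots$ are pairwise i.i.d.\ integrable real variables, then $n^{-1}\sum_{i\le n}\xi_i\to\mathbb E\xi_1$ almost surely.

\begin{proposition}\label{prop:Lp}
Let $1<p<2$ and let $L_p(\mu)$ be separable. Then $\mathrm{MZ}_p$ holds in $L_p(\mu)$.
\end{proposition}

\begin{proof}
Let $(X_i)$ be pairwise i.i.d.\ and centered with $\Lambda=\mathbb E\|X_1\|^p\in(0,\infty)$; the case $\Lambda=0$ is trivial.

\emph{Normalization.} Put $X_i(x)=\Psi(X_i,x)$ with $\Psi$ from Lemma~\ref{lem:version}. This is jointly measurable on $\Omega\times T_0$, and for each $x$ the real variables $X_i(x)$ are pairwise i.i.d. Let $\phi(x)=\mathbb E|X_1(x)|^p$; by Tonelli's theorem $\int\phi\,d\mu=\Lambda$, so $\phi<\infty$ a.e. For $P\subset T_0$ of finite measure, Fubini's theorem and the continuity of $f\mapsto\int_Pf\,d\mu$ give $\int_P\mathbb EX_1(x)\,d\mu=\mathbb E\int_PX_1\,d\mu=0$, so $\mathbb EX_1(x)=0$ for a.e.\ $x$. Since $\mathbb E\int_{\{\phi=0\}}|X_i(x)|^p\,d\mu=0$, almost surely all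 $X_i$ vanish a.e.\ on $\{\phi=0\}$. Let $T_1$ be the set of $x\in T_0$ with $0<\phi(x)<\infty$ and $\mathbb EX_1(x)=0$, and on $T_1$ put $\xi_i(x)=\phi(x)^{-1/p}X_i(x)$ and $d\nu=\phi\,d\mu$. Then $\nu(T_1)=\Lambda$; for every $x\in T_1$ the $\xi_i(x)$ are pairwise i.i.d.\ with
\[
\mathbb E\xi_i(x)=0,\qquad\mathbb E|\xi_i(x)|^p=1;
\]
and almost surely $\|S_n\|_{L_p(\mu)}=\|\sum_{i\le n}\xi_i\|_{L_p(\nu)}$ for all $n$. From now on $\|\cdot\|_p$ is the norm of $L_p(\nu)$.

\emph{Decomposition.} Let $\Delta_{m,i}(x)$ be the layers \eqref{eq:layers} of the real sequence $(\xi_i(x))$, let $d_m(x)=\mathbb E|\Delta_{m,1}(x)|^p$, so $\sum_md_m(x)=1$, and let $Y_{N,i}(x)=\xi_i(x)\mathbf 1\{|\xi_i(x)|>2^{N/p}\}=\sum_{m>N}\Delta_{m,i}(x)$. Since $\sum_{m\le N}\mathbb E\Delta_{m,1}(x)=-\mathbb EY_{N,1}(x)$,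
\begin{equation}\label{eq:three}
\sum_{i\le n}\xi_i=\sum_{m\le N}\sum_{i\le n}(\Delta_{m,i}-\mathbb E\Delta_{m,i})-n\,\mathbb EY_{N,1}+\sum_{i\le n}Y_{N,i}.
\end{equation}
We show that $2^{-N/p}\max_{n\le2^N}\|\cdot\|_p\to0$ almost surely for each of the three terms.

\emph{Small values.} For each $x$ apply Lemma~\ref{lem:layers} with $E=\mathbb R$, $s=2$, $C=1$. The resulting $Z_N(x)$ and $\eta_N(x)$ are formed from the $\Delta_{m,i}(x)$ and their expectations by finite sums, absolute values and maxima, so they are jointly measurable, and the first term of \eqref{eq:three} contributes at most $\|Z_N\|_p+\|\eta_N\|_p$. By the normalization, $\eta_N(x)\le4/(1-2^{-1/p})$ for all $x$, and $\eta_N(x)\to0$; since $\nu$ is finite, $\|\eta_N\|_p\to0$ by dominated convergence. Next, $\sum_N\mathbb E\int Z_N^2\,d\nu\le K^2\Lambda<\infty$, so $\|Z_N\|_{L_2(\nu)}\to0$ almost surely, and $\|Z_N\|_p\le\Lambda^{1/p-1/2}\|Z_N\|_{L_2(\nu)}$ by H\"older's inequality, as $p<2$.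

\emph{Centering.} Since $|Y_{N,1}|\le2^{-N(1-1/p)}|Y_{N,1}|^p$, we have $2^{-N/p}2^N|\mathbb EY_{N,1}(x)|\le\mathbb E|Y_{N,1}(x)|^p$. The right side is at most $1$ and tends to $0$ for each $x$, so dominated convergence applies again.

\emph{Large values.} In the proof of Theorem~\ref{thm:B} the large values were removed by the Borel--Cantelli lemma. That is not possible here, because $\xi_i$ may be unbounded as a function of $x$, so that $Y_{N,i}\ne0$ in $L_p(\nu)$ for all $N$. What saves us is that the supports of $Y_{N,i}$ and $Y_{N,l}$ rarely overlap, so the sum behaves like a sum of disjointly supported functions, whose $p$th powers of norms add. For $t_i\ge0$, the subadditivity of $t\mapsto t^{p-1}$, valid as $0<p-1<1$, gives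
\[
\Big(\sum_it_i\Big)^p=\sum_it_i\Big(\sum_lt_l\Big)^{p-1}\le\sum_it_i^p+\sum_{i\ne l}t_it_l^{p-1}.
\]
The error involves only pairs of indices, which is what pairwise independence can handle. With $t_i=|Y_{N,i}(x)|$, $i\le2^N$, we get
\[
2^{-N}\max_{n\le2^N}\Big\|\sum_{i\le n}Y_{N,i}\Big\|_p^p\le2^{-N}\sum_{i\le2^N}\|Y_{N,i}\|_p^p+O_N,\qquad O_N=2^{-N}\sum_{\substack{i,l\le2^N\\ i\ne l}}\int|Y_{N,i}||Y_{N,l}|^{p-1}\,d\nu .
\]
For the overlap term $O_N$, the lower bounds on the layers and the normalization give
\[
\mathbb E|Y_{N,1}(x)|\le\sum_{m>N}2^{-(m-1)(1-1/p)}d_m(x),\qquad\mathbb E|Y_{N,1}(x)|^{p-1}\le2^{-N/p}\,\mathbb E|Y_{N,1}(x)|^p\le2^{-N/p}.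
\]
By pairwise independence at each $x$,
\[
\mathbb EO_N\le2^N\int\mathbb E|Y_{N,1}|\;\mathbb E|Y_{N,1}|^{p-1}\,d\nu\le2\sum_{m>N}2^{-(m-N)(1-1/p)}\int d_m\,d\nu .
\]
Summing over $N$ gives $\sum_N\mathbb EO_N\le2\Lambda\sum_{j\ge1}2^{-j(1-1/p)}<\infty$, so $O_N\to0$ almost surely. For the diagonal term fix $L$. If $N\ge L$, then $\|Y_{N,i}\|_p\le\|Y_{L,i}\|_p$. The real variables $\|Y_{L,i}\|_p^p$, $i\ge1$, are values of one Borel function at $X_i$, so they are pairwise i.i.d., and they are integrable. Etemadi's strong law gives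
\[
\limsup_N2^{-N}\sum_{i\le2^N}\|Y_{N,i}\|_p^p\le\mathbb E\|Y_{L,1}\|_p^p=\int\sum_{m>L}d_m\,d\nu\quad\text{almost surely,}
\]
and the right side tends to $0$ as $L\to\infty$ by dominated convergence. This treats the third term of \eqref{eq:three} and completes the proof of the proposition, and with it that of Theorem~\ref{thm:D}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{etemadi}
Etemadi, Z. Wahrsch. Verw. Gebiete 55 (1981).

\bibitem{problem}
``Regular Articles'', \texttt{http://\allowbreak canbo.\allowbreak vinhuni.\allowbreak edu.\allowbreak vn/\allowbreak Resources/\allowbreak Upload/\allowbreak User/\allowbreak ScientificResearchProof/\allowbreak 1523/\allowbreak 1523-\allowbreak 1-\allowbreak the-\allowbreak hsu-\allowbreak robbins-\allowbreak erdos-\allowbreak theorem-\allowbreak for-\allowbreak the-\allowbreak maximum-\allowbreak partial-\allowbreak sums-\allowbreak of-\allowbreak quadruplewise-\allowbreak independent-\allowbreak random-\allowbreak variables.pdf}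

\end{thebibliography}
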